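\title{Namba forcing on $\omega_1$ and the covering of Borel ideals}

\begin{abstract}
Let $\mathcal I$ be a proper $\sigma$-ideal on $\omega^\omega$ with a Borel base such that every set of $\aleph_1$ reals belongs to $\mathcal I$. Do the ground-model Borel sets in $\mathcal I$ still cover $\omega^\omega$ after Namba forcing on $\omega_1$? We show that ZFC does not prove this. We isolate a guessing principle BG for $\omega$-sequences of countable ordinals, show that $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$ yields a counterexample generated by closed sets, and force $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$ without large cardinals. On the positive side, ZFC proves preservation for every ideal with a $G_\delta$ base, in particular for the null ideal, and for the meager ideal; BG implies preservation for every ideal with a Borel base; and under $\mathrm{MA}_{\omega_1}$ the principle BG is the exact criterion.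
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\kappa$ be a regular uncountable cardinal. A tree $T\subseteq\kappa^{<\omega}$ (a set of finite sequences closed under initial segments) is a \emph{$\kappa$-Namba tree} if it has a node $s$, its \emph{stem}, such that every node of $T$ is comparable with $s$ and every $t\in T$ with $s\subseteq t$ has $\kappa$ many immediate successors in $T$. The forcing $\mathbb{NB}(\kappa)$ is the set of all $\kappa$-Namba trees, ordered by inclusion. It adds a sequence $b\in\kappa^\omega$ that is cofinal in $\kappa$. For $\kappa=\omega_1$ this makes $\omega_1$ countable, so new reals appear, and one wants to know of what kind they are.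

Ideals give a way to ask this. Let $\mathcal I$ be an ideal on $\omega^\omega$ that is \emph{proper}, that is, $\omega^\omega\notin\mathcal I$, and has a \emph{Borel base}: every member of $\mathcal I$ is contained in a Borel member of $\mathcal I$. ($G_\delta$ bases and $F_\sigma$ bases are defined in the same way.) A forcing \emph{preserves the covering of $\mathcal I$} if in the extension every element of $\omega^\omega$ lies in some Borel set of $\mathcal I$ that is coded in the ground model $V$ and reinterpreted from its code; we write this as $\bigcup(V\cap\mathcal I)=\omega^\omega$. For the ideal $\mathcal M$ of meager sets this says that no Cohen real over $V$ is added, and for the ideal of null sets that no random real over $V$ is added.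

We use the standard invariants: $\operatorname{non}(\mathcal I)$ is the least size of a subset of $\omega^\omega$ not in $\mathcal I$; $\operatorname{cov}(\mathcal I)$ is the least number of sets in $\mathcal I$ whose union is $\omega^\omega$; $\operatorname{add}(\mathcal I)$ is the least number of sets in $\mathcal I$ whose union is not in $\mathcal I$; $\operatorname{cof}(\mathcal I)$ is the least size of a family $\mathcal B\subseteq\mathcal I$ such that every member of $\mathcal I$ is contained in a member of $\mathcal B$. We write $f\le^* g$ if $f(n)\le g(n)$ for all but finitely many $n$; $\mathfrak d$ is the least size of a dominating family and $\mathfrak b$ the least size of an unbounded family in $(\omega^\omega,\le^*)$. \emph{Club Guessing} is the statement that there is a sequence $\langle C_\delta:\delta<\omega_1\text{ limit}\rangle$, with each $C_\delta\subseteq\delta$ cofinal in $\delta$ of order type $\omega$, such that every club $C\subseteq\omega_1$ contains some $C_\delta$.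

The following is stated in \cite{Namba}. If $\kappa>\omega_1$ is regular and either $\kappa<\operatorname{non}(\mathcal I)$ or $\kappa>\operatorname{cov}(\mathcal I)$, then $\mathbb{NB}(\kappa)$ preserves the covering of $\mathcal I$. The same holds for $\kappa=\omega_1$ if Club Guessing holds or $\mathfrak d=\omega_1$. Preservation fails if $\operatorname{add}(\mathcal I)=\operatorname{cof}(\mathcal I)=\kappa$. For a proper $\sigma$-ideal $\operatorname{cov}(\mathcal I)\ge\omega_1$, so at $\kappa=\omega_1$ only the hypothesis on $\operatorname{non}(\mathcal I)$ is of interest. This leads to the question posed in \cite{Namba}.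

\begin{quote}
\textbf{Question.} Does ZFC alone prove that $\mathbb{NB}(\omega_1)$ preserves the covering of every proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$?
\end{quote}

It is remarked in \cite{Namba} that the meager and the null ideal are probably the most interesting cases. We show that the answer is no in general, and yes for these two ideals.

\subsection{Which answer to expect}

Some hypothesis is needed. Under CH there are only $\omega_1$ Borel codes, and $\mathbb{NB}(\omega_1)$ makes them countable in number; the union of the ground-model meager sets is then meager in the extension and does not cover $\omega^\omega$. The hypothesis $\omega_1<\operatorname{non}(\mathcal I)$ excludes CH, and it suggests a positive answer. After thinning a condition $T$, a name $\dot x$ for a real is read as $H(b)$ for a continuous function $H$ on the set $[T]$ of branches of $T$ (Section~\ref{sec:criterion}). The tree $T$ has $\omega_1$ nodes. Choose one branch through each node; the resulting $\omega_1$ values of $H$ lie in a single Borel set $B\in\mathcal I$, and one hopes to thin $T$ once more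 so that $H$ maps \emph{all} branches into $B$. The gap in this argument is that $T$ has $\omega_1^{\,\omega}=2^{\aleph_0}>\omega_1$ branches, while $B$ is only known to contain the values of $H$ on $\omega_1$ of them. The gap can be closed in two ways: $B$ may be of a form that passes from points to their neighborhoods, or the $\omega_1$ branches may be chosen so well that no Borel set containing them is small. The second possibility is measured by the following principle.

\begin{definition}\label{def:BG}
Let $\varphi:\omega_1^{<\omega}\to\omega_1$ and $\beta\in\omega_1^\omega$. We say that $\beta$ \emph{follows} $\varphi$ if $\beta(n)\ge\varphi(\beta{\restriction}n)$ for all $n$, and that $\beta$ \emph{eventually follows} $\varphi$ if this holds for all but finitely many $n$. The principle BG states: there is $\mathcal A\subseteq\omega_1^\omega$ with $|\mathcal A|\le\omega_1$ such that every $\varphi:\omega_1^{<\omega}\to\omega_1$ is eventually followed by some $\beta\in\mathcal A$.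
\end{definition}

Every $\varphi$ is followed by the sequence defined recursively by $\beta(n)=\varphi(\beta{\restriction}n)$. So BG holds under CH, witnessed by $\mathcal A=\omega_1^\omega$; in general it asks that $\omega_1$ of the $2^{\aleph_0}$ sequences suffice.

Two facts tie BG to Namba forcing. First, the generic sequence $b$ eventually follows every $\varphi\in V$ (Lemma~\ref{lem:generic}), so it avoids every set of sequences that is avoided by the eventual followers of some $\varphi$. Second, a Borel subset of $\omega_1^\omega$ either is avoided by the followers of some $\varphi$ or contains all branches of a Namba tree (Lemma~\ref{lem:dichotomy}). If BG holds, a Borel set containing a suitable family of $\omega_1$ sequences must be of the second kind, and the argument above goes through. If BG fails, every family of $\omega_1$ sequences is avoided by the eventual followers of some $\varphi$, and one can try to build an ideal from sets of the first kind.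

\subsection{Results}

Recall that $\mathrm{MA}_{\omega_1}$ says that for every ccc poset and every family of $\omega_1$ dense subsets there is a filter meeting all of them.

\begin{theorem}\label{thm:ideal}
Assume $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. There is a proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$, $\sigma$-generated by closed sets, with $\omega_1<\operatorname{non}(\mathcal I)$, such that $\mathbb{NB}(\omega_1)$ forces $\bigcup(V\cap\mathcal I)\ne\omega^\omega$.
\end{theorem}

\begin{theorem}\label{thm:con}
If $\mathrm{ZFC}$ is consistent, so is $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. It is forced over any model of $\mathrm{CH}+2^{\omega_1}=\omega_2$.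
\end{theorem}

Together these theorems answer the Question negatively, without large cardinals.

\begin{theorem}\label{thm:gdelta}
Let $\kappa$ be regular uncountable and let $\mathcal I$ be a proper ideal on $\omega^\omega$ every member of which is contained in a $G_\delta$ member. If $\kappa<\operatorname{non}(\mathcal I)$, then $\mathbb{NB}(\kappa)$ preserves the covering of $\mathcal I$. In particular this holds for the null ideal and $\kappa=\omega_1$.
\end{theorem}

\begin{theorem}\label{thm:meager}
If $\kappa$ is regular uncountable and $\kappa<\operatorname{non}(\mathcal M)$, then $\mathbb{NB}(\kappa)$ preserves the covering of the meager ideal $\mathcal M$.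
\end{theorem}

Theorems~\ref{thm:gdelta} and~\ref{thm:meager} are theorems of ZFC. By Theorems~\ref{thm:ideal} and~\ref{thm:con}, ``$G_\delta$'' in Theorem~\ref{thm:gdelta} cannot be replaced by ``$F_\sigma$'', even for $\sigma$-ideals; the meager ideal has an $F_\sigma$ base and needs its own argument.

\begin{theorem}\label{thm:criterion}
\begin{itemize}
\item[(a)] Assume $\mathrm{BG}$. If $\mathcal I$ is a proper ideal on $\omega^\omega$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$, then $\mathbb{NB}(\omega_1)$ preserves the covering of $\mathcal I$.
\item[(b)] Assume $\mathrm{MA}_{\omega_1}$. Then $\mathrm{BG}$ holds if and only if $\mathbb{NB}(\omega_1)$ preserves the covering of every proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$.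
\end{itemize}
\end{theorem}

Section~\ref{sec:prelim} collects basic facts and Section~\ref{sec:BG} rewrites BG in terms of clubs. Theorems~\ref{thm:ideal} and~\ref{thm:con} are proved in Sections~\ref{sec:ideal} and~\ref{sec:con}, Theorems~\ref{thm:gdelta} and~\ref{thm:meager} in Section~\ref{sec:zfc}, and Theorem~\ref{thm:criterion} in Section~\ref{sec:criterion}.

\section{The generic branch and Borel codes}\label{sec:prelim}

Let $\kappa$ be regular uncountable and let $T\in\mathbb{NB}(\kappa)$ have stem $s$. For $t\in T$ put
\[
T^{[t]}=\{u\in T: u\subseteq t\text{ or }t\subseteq u\};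
\]
this is a condition whose stem is the longer of $s$ and $t$. If $S\le T$, then the stem of $S$ extends $s$, because it has more than one immediate successor in $T$, while a proper initial segment of $s$ has only one. We call $S\le T$ a \emph{pure} extension if its stem equals $s$. For $\varphi:\kappa^{<\omega}\to\kappa$ put
\[
T^\varphi=\{t\in T: t(i)\ge\varphi(t{\restriction}i)\text{ for all }i\text{ with }|s|\le i<|t|\}.
\]
If $G$ is generic, the stems of two members of $G$ are initial segments of the stem of a common extension. So the union $b$ of the stems of the members of $G$ is a sequence, the \emph{generic branch}.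

\begin{lemma}\label{lem:generic}
\begin{itemize}
\item[(a)] $b\in\kappa^\omega$. If $T\in G$, then $b\in[T]$ and $T^{[b\restriction m]}\in G$ for all $m$.
\item[(b)] If $T$ has stem $s$ and $\varphi:\kappa^{<\omega}\to\kappa$, then $T^\varphi$ is a pure extension of $T$, and $\beta(n)\ge\varphi(\beta{\restriction}n)$ for all $\beta\in[T^\varphi]$ and $n\ge|s|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $T\in G$ and $m<\omega$. The conditions with a stem of length at least $m$ are dense, since they include every $R^{[t]}$ with $t\in R$, $|t|\ge m$. So there is $R\in G$, $R\le T$, with such a stem. This stem is an initial segment of $b$, so $|b|\ge m$ and $b{\restriction}m\in R\subseteq T$. Every node of $R$ is comparable with the stem of $R$, hence with $b{\restriction}m$, so $R\le T^{[b\restriction m]}$.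

(b) A node $t\in T^\varphi$ with $s\subseteq t$ loses only the successors $t^\frown\alpha$ with $\alpha<\varphi(t)$, which are fewer than $\kappa$.
\end{proof}

By (b) the conditions $T^\varphi$ are dense for each $\varphi\in V$, so by (a) the generic branch satisfies $b(n)\ge\varphi(b{\restriction}n)$ for almost all $n$. Constant functions $\varphi$ show that $b$ is cofinal in $\kappa$.

A Borel set $B\in V$ in a space such as $\omega^\omega$ is described by a code $c\in\omega^\omega$, and $B^{V[G]}$ is the set described by $c$ in $V[G]$. Reinterpretation commutes with the complements, countable unions and countable intersections recorded in the code. We use three standard absoluteness facts; they hold for every forcing extension, whether or not $\omega_1$ is preserved.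
\begin{itemize}
\item[(A1)] Statements such as $B\subseteq B'$, $B\cap B'=\emptyset$ and $B\subseteq\bigcup_k B_k$ are $\Pi^1_1$ in the codes, so they hold in $V$ if and only if they hold for the reinterpretations in $V[G]$. In particular $B^{V[G]}$ does not depend on the choice of the code.
\item[(A2)] If a tree of finite sequences in $V$ has no infinite branch in $V$, it has none in $V[G]$: it carries a rank function into the ordinals, strictly decreasing along the tree order, and this function persists.
\item[(A3)] From a code of $B\subseteq\omega^\omega$ one computes a tree $W\subseteq\bigcup_n(\omega^n\times\omega^n)$ such that, both in $V$ and in $V[G]$, a real $y$ lies outside $B$ if and only if there is $z\in\omega^\omega$ with $(y{\restriction}n,z{\restriction}n)\in W$ for all $n$. This is the normal form of the $\Sigma^1_1$ formula that, provably in ZFC, expresses ``$y\notin B$'' in terms of $y$ and the code.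
\end{itemize}
When no confusion can arise we write $B$ for $B^{V[G]}$.

\section{BG as a weak form of club guessing}\label{sec:BG}

For $\beta\in\omega_1^\omega$ and $n\ge1$, the \emph{$n$-th jump} of $\beta$ is the interval of ordinals
\[
\Delta_n(\beta)=\{\gamma:\max(\beta{\restriction}n)<\gamma\le\beta(n)\},
\]
which is empty if $\beta(n)\le\max(\beta{\restriction}n)$. Club Guessing asks for a sequence all of whose terms lie in a given club. The next lemma shows that BG asks only for a sequence whose jumps meet the club. It also removes the word ``eventually'' from BG, which is needed in Section~\ref{sec:criterion}.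

\begin{lemma}\label{lem:forms}
The following are equivalent.
\begin{itemize}
\item[(i)] $\mathrm{BG}$.
\item[(ii)] There is $\mathcal A\subseteq\omega_1^\omega$, $|\mathcal A|\le\omega_1$, such that every $\varphi:\omega_1^{<\omega}\to\omega_1$ is followed by some $\beta\in\mathcal A$.
\item[(iii)] There is $\mathcal A\subseteq\omega_1^\omega$, $|\mathcal A|\le\omega_1$, such that for every unbounded $C\subseteq\omega_1$ some $\beta\in\mathcal A$ satisfies $C\cap\Delta_n(\beta)\neq\emptyset$ for all but finitely many $n$.
\item[(iv)] The same as {\rm(iii)}, for clubs $C\subseteq\omega_1$ only.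
\end{itemize}
\end{lemma}

\begin{proof}
The implications (ii)$\Rightarrow$(i) and (iii)$\Rightarrow$(iv) are immediate.

(i)$\Rightarrow$(iii). Let $\mathcal A$ witness BG and let $C$ be unbounded. Put $\varphi_C(\emptyset)=0$ and $\varphi_C(t)=\min(C\setminus(\max t+1))$ for $t\ne\emptyset$. For $n\ge1$, the inequality $\beta(n)\ge\varphi_C(\beta{\restriction}n)$ says that the first element of $C$ above $\max(\beta{\restriction}n)$ is at most $\beta(n)$, that is, $C\cap\Delta_n(\beta)\ne\emptyset$. So any $\beta\in\mathcal A$ that eventually follows $\varphi_C$ is as required.

(iv)$\Rightarrow$(ii). Let $\mathcal A$ witness (iv) and let $\mathcal A'$ be the set of all tails $\langle\beta(n_0+i):i<\omega\rangle$ with $\beta\in\mathcal A$ and $n_0<\omega$; then $|\mathcal A'|\le\omega_1$. Given $\varphi$, let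
\[
C=\{\gamma<\omega_1:\varphi(u)<\gamma\text{ for all }u\in\gamma^{<\omega}\}.
\]
This set is closed, since a finite sequence below a limit point of $C$ lies below a smaller element of $C$. It is unbounded: given $\gamma_0$, choose $\gamma_0<\gamma_1<\cdots$ with $\gamma_{k+1}$ above the countably many values $\varphi(u)$, $u\in\gamma_k^{<\omega}$; then $\sup_k\gamma_k\in C$. Take $\beta\in\mathcal A$ and $n_0\ge1$ with $C\cap\Delta_n(\beta)\ne\emptyset$ for all $n\ge n_0$, and let $\beta'(i)=\beta(n_0+i)$. Given $i$, pick $\gamma\in C\cap\Delta_{n_0+i}(\beta)$. All entries of $\beta'{\restriction}i$ are entries of $\beta{\restriction}(n_0+i)$ and hence are below $\gamma$, so $\varphi(\beta'{\restriction}i)<\gamma\le\beta'(i)$. Thus $\beta'\in\mathcal A'$ follows $\varphi$.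
\end{proof}

\begin{proposition}\label{prop:BG}
\begin{itemize}
\item[(a)] Club Guessing implies $\mathrm{BG}$.
\item[(b)] $\mathfrak d=\omega_1$ implies $\mathrm{BG}$.
\item[(c)] If $\mathrm{BG}$ holds, it holds in every ccc forcing extension.
\end{itemize}
\end{proposition}

\begin{proof}
In each case we verify Lemma~\ref{lem:forms}(iv).

(a) Let $\mathcal A$ be the set of increasing enumerations of the sets $C_\delta$. If $C_\delta\subseteq C$ and $\beta$ enumerates $C_\delta$, then $\beta(n)\in C\cap\Delta_n(\beta)$ for all $n\ge1$.

(b) For each limit $\delta<\omega_1$ fix a strictly increasing sequence $\langle c^\delta_k:k<\omega\rangle$ cofinal in $\delta$, and fix a dominating family $\mathcal D$ of size $\omega_1$. For $h\in\mathcal D$ let $d_h(0)=h(0)$ and $d_h(n)=\max\{h(d_h(n-1)),d_h(n-1)+1\}$, and put $\beta^{\delta,h}(n)=c^\delta_{d_h(n)}$. Let $\mathcal A$ be the set of all $\beta^{\delta,h}$. Given a club $C$, let $\delta$ be a limit point of $C$, let $\psi(m)$ be the least $k$ with $C\cap(c^\delta_m,c^\delta_k]\neq\emptyset$, and take $h\in\mathcal D$ with $\psi\le^*h$. As $d_h$ is strictly increasing, for large $n$ the number $m=d_h(n-1)$ satisfies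 $\psi(m)\le h(m)\le d_h(n)$. Then $\Delta_n(\beta^{\delta,h})=(c^\delta_m,c^\delta_{d_h(n)}]\supseteq(c^\delta_m,c^\delta_{\psi(m)}]$ meets $C$.

(c) A ccc forcing preserves $\omega_1$, and every club of $\omega_1$ in the extension contains a club from $V$. (If $p\Vdash\dot C$ is a club, then $\{\gamma:p\Vdash\gamma\in\dot C\}$ is closed; it is unbounded because below $p$ each name $\min(\dot C\setminus\xi)$ has only countably many possible values, so one can close off in $\omega$ steps.) Hence a family witnessing (iv) in $V$ witnesses it in the extension.
\end{proof}

So Theorem~\ref{thm:criterion}(a) contains both positive results for $\kappa=\omega_1<\operatorname{non}(\mathcal I)$ quoted in the introduction.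

\section{An ideal whose covering is destroyed}\label{sec:ideal}

In this section we prove Theorem~\ref{thm:ideal}. The plan is to code the generic branch by a real $x^*$ and to let $\mathcal I$ be generated by closed sets that visibly cannot contain $x^*$. That $\mathcal I$ is proper and that its covering is destroyed are theorems of ZFC. The hypotheses $\mathrm{MA}_{\omega_1}$ and $\neg\mathrm{BG}$ are used only to show $\operatorname{non}(\mathcal I)>\omega_1$.

\subsection{The ideal and the generic real}

We work in $\mathcal X=(\omega^\omega)^\omega$, which is identified with $\omega^\omega$ by a recursive bijection $\omega\times\omega\to\omega$; this homeomorphism has the same definition in $V$ and in $V[G]$. We write $x=\langle x_n:n<\omega\rangle$ for $x\in\mathcal X$. Fix distinct reals $r_\alpha\in\omega^\omega$ for $\alpha<\omega_1$, let $R=\{r_\alpha:\alpha<\omega_1\}$, and define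
\[
F:\omega_1^\omega\to\mathcal X,\qquad F(\beta)=\langle r_{\beta(n)}:n<\omega\rangle .
\]
Then $F$ is a bijection of $\omega_1^\omega$ onto $R^\omega$. Let $\mathcal K$ be the family of closed sets $K\subseteq\mathcal X$ for which there is a \emph{witness} $\varphi:\omega_1^{<\omega}\to\omega_1$, meaning that
\[
F(\beta)\notin K\quad\text{for every }\beta\text{ that eventually follows }\varphi .
\]
The word ``eventually'' is forced on us: a condition fixes its stem, and $\varphi$ can restrain the generic branch only above it. Let $\mathcal I$ consist of all subsets of unions $\bigcup_{k<\omega}K_k$ with $K_k\in\mathcal K$. This is a $\sigma$-ideal, $\sigma$-generated by closed sets, so it has an $F_\sigma$ base.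

\begin{lemma}\label{lem:proper-ideal}
$\mathcal I$ is proper.
\end{lemma}

\begin{proof}
Let $K_k\in\mathcal K$ have witness $\varphi_k$ for $k<\omega$, and put $\varphi(t)=\sup_k\varphi_k(t)<\omega_1$. The sequence given by $\beta(n)=\varphi(\beta{\restriction}n)$ follows every $\varphi_k$, so $F(\beta)\notin\bigcup_kK_k$.
\end{proof}

The same computation shows that $\neg\mathrm{BG}$ is necessary for $\operatorname{non}(\mathcal I)>\omega_1$: if $\mathcal A$ witnesses BG, some $\beta\in\mathcal A$ eventually follows $\sup_k\varphi_k$, so $F[\mathcal A]\not\subseteq\bigcup_kK_k$, and $F[\mathcal A]\notin\mathcal I$.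

\begin{lemma}\label{lem:destroyed}
$\mathbb{NB}(\omega_1)$ forces that $x^*=\langle r_{b(n)}:n<\omega\rangle$ lies in no Borel set of $\mathcal I$ coded in $V$.
\end{lemma}

\begin{proof}
If $A\in\mathcal I$ is Borel, then $A\subseteq\bigcup_kK_k$ with $K_k\in\mathcal K$, and the inclusion persists to $V[G]$ by (A1). So it suffices to show $\Vdash x^*\notin K$ for $K\in\mathcal K$. Let $\varphi$ be a witness for $K$, let $T$ be a condition, and let $S=T^\varphi$. By Lemma~\ref{lem:generic}(b), $S\le T$ and every $\beta\in[S]$ eventually follows $\varphi$, so $F(\beta)\notin K$. This is a statement about the branches of $S$ in $V$, and $b$ is a new branch. To transfer it we turn it into the well-foundedness of a tree; here we use that $K$ is closed.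

For $t\in\omega_1^{<\omega}$ let $e(t)$ be the clopen set
\[
e(t)=\{x\in\mathcal X: x_i{\restriction}|t|=r_{t(i)}{\restriction}|t|\text{ for all }i<|t|\}.
\]
Then $e(t')\subseteq e(t)$ for $t\subseteq t'$, and the sets $e(\beta{\restriction}n)$, $n<\omega$, form a neighborhood base at $F(\beta)$. Hence $W=\{t\in S:e(t)\cap K\ne\emptyset\}$ is a tree. It has no infinite branch in $V$: a branch $\beta$ would lie in $[S]$, and every neighborhood of $F(\beta)$ would meet $K$, so $F(\beta)\in K$. By (A2), $W$ has no infinite branch in $V[G]$. If $S\in G$, then $b\in[S]$, so there is $n$ with $b{\restriction}n\in S\setminus W$. Thus $e(b{\restriction}n)\cap K=\emptyset$ in $V$, and in $V[G]$ by (A1). Since $x^*\in e(b{\restriction}n)$ in $V[G]$, we get $x^*\notin K$. As $T$ was arbitrary, $\Vdash x^*\notin K$.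
\end{proof}

\subsection{Sets of size $\omega_1$ belong to the ideal}

We use two standard consequences of $\mathrm{MA}_{\omega_1}$.
\begin{itemize}
\item[(Q)] If $Y$ is a subset of a Polish space and $|Y|\le\omega_1$, then every $E\subseteq Y$ is of the form $Y\cap D$ with $D$ a $G_\delta$ set, and also of the form $Y\cap D'$ with $D'$ an $F_\sigma$ set (Martin--Solovay).
\item[(B)] $\mathfrak b>\omega_1$: every family of at most $\omega_1$ functions in $\omega^\omega$ has a $\le^*$-upper bound.
\end{itemize}
The difficulty is that $\neg\mathrm{BG}$ is a statement about ordinals, while $\mathcal K$ consists of closed sets of reals, and the map $\alpha\mapsto r_\alpha$ is arbitrary. Fact (Q) makes relations between ordinals topologically visible, as $F_\sigma$ sets, and (B) turns infinitely many $F_\sigma$ conditions into countably many closed sets.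

\begin{example}\label{ex:successor}
A single point $F(\beta)$ is harmless: $\{F(\beta)\}\in\mathcal K$, witnessed by $\varphi(t)=\beta(|t|)+1$. Consider next the $\omega_1$ sequences $\beta_\alpha(n)=\alpha+n$. None of them eventually follows the function $\varphi$ given by $\varphi(\emptyset)=0$ and $\varphi(t)=t(|t|-1)+2$. To cover the points $F(\beta_\alpha)$ we must recognize the relation $E=\{(r_\gamma,r_{\gamma+1}):\gamma<\omega_1\}$ inside $R^2$. Passing to the closure of $E$ gives no control over its trace on $R^2$, but (Q) gives closed sets $E_0\subseteq E_1\subseteq\cdots$ with $E=R^2\cap\bigcup_lE_l$. Let $f_\alpha(n)$ be the least $l$ with $(r_{\alpha+n},r_{\alpha+n+1})\in E_l$, and by (B) let $g\ge^*f_\alpha$ for all $\alpha$. The sets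
\[
K_k=\{x\in\mathcal X:(x_n,x_{n+1})\in E_{g(n)}\text{ for all }n\ge k\}
\]
are closed and cover all $F(\beta_\alpha)$. If $F(\beta)\in K_k$, then $\beta(n+1)=\beta(n)+1<\varphi(\beta{\restriction}(n+1))$ for all $n\ge k$, so $\varphi$ is a witness for $K_k\in\mathcal K$.
\end{example}

The general case differs in three ways: $\varphi$ depends on the whole history, a sequence fails to follow $\varphi$ only infinitely often, so that $g$ must also bound the place of the next failure, and there are points outside $R^\omega$.

\begin{lemma}\label{lem:non}
Assume $\mathrm{MA}_{\omega_1}+\neg\mathrm{BG}$. Then $\operatorname{non}(\mathcal I)>\omega_1$.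
\end{lemma}

\begin{proof}
Let $X\subseteq\mathcal X$ with $|X|\le\omega_1$. We cover $X\setminus R^\omega$ and $X\cap R^\omega$ separately.

\emph{Points outside $R^\omega$.} Let $Y=R\cup\{x_n:x\in X,\ n<\omega\}$, a set of size $\omega_1$. By (Q) there is a $G_\delta$ set $D\subseteq\omega^\omega$ with $D\cap Y=R$. Write $\omega^\omega\setminus D=\bigcup_lK'_l$ with $K'_l$ closed, and let $L_{n,l}=\{x\in\mathcal X:x_n\in K'_l\}$, a closed set. Since $R\subseteq D$, no point $F(\beta)$ lies in $L_{n,l}$, so $L_{n,l}\in\mathcal K$ with any witness. If $x\in X\setminus R^\omega$, then $x_n\in Y\setminus R$ for some $n$, so $x_n\notin D$ and $x\in L_{n,l}$ for some $l$.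

\emph{Points in $R^\omega$.} Write $X\cap R^\omega=F[\mathcal A]$ with $|\mathcal A|\le\omega_1$. By $\neg\mathrm{BG}$ there is $\varphi$ that no $\beta\in\mathcal A$ eventually follows. The failure to follow $\varphi$ at place $n$ is recorded by
\[
E_n=\{(r_{t(0)},\dots,r_{t(n)}):t\in\omega_1^{n+1},\ t(n)<\varphi(t{\restriction}n)\}\subseteq R^{n+1}.
\]
Since the $r_\alpha$ are distinct, for every $\beta\in\omega_1^\omega$,
\begin{equation}\label{eq:En}
F(\beta){\restriction}(n+1)\in E_n\iff\beta(n)<\varphi(\beta{\restriction}n).
\end{equation}
By (Q) applied to $R^{n+1}\subseteq(\omega^\omega)^{n+1}$, and taking finite unions, there are closed sets $E_{n,0}\subseteq E_{n,1}\subseteq\cdots$ in $(\omega^\omega)^{n+1}$ with $E_n=R^{n+1}\cap\bigcup_lE_{n,l}$.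

Let $\beta\in\mathcal A$. By \eqref{eq:En}, $F(\beta){\restriction}(n+1)\in E_n$ for infinitely many $n$. So for each $i$ we may let $f_\beta(i)$ be the least $m$ such that $F(\beta){\restriction}(n+1)\in E_{n,l}$ for some $n\in[i,m)$ and some $l\le m$. By (B) there is $g\in\omega^\omega$ with $f_\beta\le^*g$ for all $\beta\in\mathcal A$. Put
\[
K_k=\{x\in\mathcal X:\forall i\ge k\ \exists n\in[i,g(i))\ \ x{\restriction}(n+1)\in E_{n,g(i)}\}.
\]
Each $K_k$ is an intersection of finite unions of closed sets, hence closed; this is the reason for bounding $n$ and $l$ by $g(i)$.

The sets $K_k$ cover $F[\mathcal A]$. Indeed, let $\beta\in\mathcal A$ and choose $k$ with $f_\beta(i)\le g(i)$ for all $i\ge k$. For such $i$, the numbers $n$ and $l$ from the definition of $f_\beta(i)$ satisfy $i\le n<g(i)$ and $l\le g(i)$, so $F(\beta){\restriction}(n+1)\in E_{n,l}\subseteq E_{n,g(i)}$. Thus $F(\beta)\in K_k$.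

Finally, $\varphi$ is a witness for $K_k\in\mathcal K$. Let $\beta\in\omega_1^\omega$ be arbitrary with $F(\beta)\in K_k$. For every $i\ge k$ there is $n\ge i$ with $F(\beta){\restriction}(n+1)\in R^{n+1}\cap E_{n,g(i)}\subseteq E_n$. By \eqref{eq:En}, $\beta(n)<\varphi(\beta{\restriction}n)$ for infinitely many $n$, so $\beta$ does not eventually follow $\varphi$.

Hence $X\subseteq\bigcup_{n,l}L_{n,l}\cup\bigcup_kK_k$, and $X\in\mathcal I$.
\end{proof}

Lemmas~\ref{lem:proper-ideal}, \ref{lem:destroyed} and~\ref{lem:non} prove Theorem~\ref{thm:ideal}.

\section{Martin's Axiom without BG}\label{sec:con}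

In this section we prove Theorem~\ref{thm:con}. By Proposition~\ref{prop:BG}(c), no ccc forcing over a model of CH will do. By Lemma~\ref{lem:forms}(iii), to defeat a family $\mathcal A$ we need an unbounded set $C\subseteq\omega_1$ that misses infinitely many jumps of every $\beta\in\mathcal A$. We add a set $C$ that does this for all $\beta\in\omega_1^\omega\cap V$ at once. Such a $C$ contains no infinite set from $V$, since the increasing enumeration $\beta$ of the first $\omega$ elements of that set would satisfy $\beta(n)\in C\cap\Delta_n(\beta)$ for all $n\ge1$. So the forcing must add new countable sequences, and we approximate $C$ by finite conditions: finitely many points of $C$, each with a promise that the next point lies beyond a given bound.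

\subsection{One step}

Let $\mathbb C$ be the set of finite partial functions $p:\omega_1\to\omega_1$ such that $p(\alpha)\ge\alpha$ for $\alpha\in\operatorname{dom}p$ and the intervals $[\alpha,p(\alpha)]$, $\alpha\in\operatorname{dom}p$, are pairwise disjoint. Put $q\le p$ if $q\supseteq p$. Then $|\mathbb C|=\omega_1$.

Recall that a poset $P$ is \emph{proper} if for all large regular $\theta$, every countable $M\prec H(\theta)$ with $P\in M$ and every $p\in P\cap M$ there is $q\le p$ that is \emph{$(M,P)$-generic}: for every dense $D\subseteq P$ with $D\in M$, every $r\le q$ is compatible with an element of $D\cap M$. Proper posets preserve $\omega_1$, and ccc posets are proper.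

\begin{lemma}\label{lem:Cproper}
$\mathbb C$ is proper.
\end{lemma}

\begin{proof}
Let $M$ and $p\in\mathbb C\cap M$ be as in the definition and let $\delta=M\cap\omega_1$. As $p$ is finite, $p\subseteq M$, so all intervals of $p$ lie below $\delta$ and $q=p\cup\{(\delta,\delta)\}$ is a condition. Let $D\in M$ be dense and $r\supseteq q$. If $\alpha\in\operatorname{dom}r\cap\delta$, then $\delta\notin[\alpha,r(\alpha)]$, so $r(\alpha)<\delta$. Hence $r{\restriction}\delta$ is a finite subset of $\delta\times\delta$ and belongs to $\mathbb C\cap M$. By elementarity there is $d\in D\cap M$ with $d\supseteq r{\restriction}\delta$. All intervals of $d$ lie below $\delta$, and all intervals of $r\setminus(r{\restriction}\delta)$ start at or above $\delta$. So $d\cup r$ is a condition extending $d$ and $r$.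
\end{proof}

For $\beta\in\omega_1^\omega$ and $n\ge1$ say that $q\in\mathbb C$ \emph{blocks $\beta$ at $n$} if $\Delta_n(\beta)$ is empty or is contained in $(\alpha,q(\alpha)]$ for some $\alpha\in\operatorname{dom}q$. For $m\ge1$ and $\varepsilon<\omega_1$ let
\[
D_{\beta,m}=\{q:q\text{ blocks }\beta\text{ at some }n\ge m\},\qquad D'_\varepsilon=\{q:\operatorname{dom}q\not\subseteq\varepsilon\}.
\]

\begin{lemma}\label{lem:block}
\begin{itemize}
\item[(a)] The sets $D_{\beta,m}$ and $D'_\varepsilon$ are dense in $\mathbb C$.
\item[(b)] Let $H\subseteq\mathbb C$ be a filter meeting every $D'_\varepsilon$, and let $C=\bigcup\{\operatorname{dom}q:q\in H\}$. Then $C$ is unbounded in $\omega_1$, and if $H$ meets $D_{\beta,m}$ for all $m\ge1$, then $C\cap\Delta_n(\beta)=\emptyset$ for infinitely many $n$.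
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $D'_\varepsilon$, add to $p$ the pair $(\varepsilon',\varepsilon')$ for some $\varepsilon'\ge\varepsilon$ above all intervals of $p$. Now fix $p$, $\beta$ and $m\ge1$. If $\Delta_n(\beta)=\emptyset$ for some $n\ge m$, then $p\in D_{\beta,m}$. Otherwise $\beta(n)>\max(\beta{\restriction}n)$ for all $n\ge m$, so $\Delta_n(\beta)=(\beta(n-1),\beta(n)]$ for $n>m$, and $\delta=\sup_n\beta(n)<\omega_1$ is a limit ordinal above all $\beta(n)$. Either $p$ has already promised a gap in $C$ just below $\delta$, or there is room for a new promise.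

\emph{Case 1: some $\alpha\in\operatorname{dom}p$ has $\alpha<\delta\le p(\alpha)$.} Pick $n>m$ with $\beta(n-1)\ge\alpha$. Then $(\beta(n-1),\beta(n)]\subseteq(\alpha,p(\alpha)]$, so $p$ blocks $\beta$ at $n$.

\emph{Case 2: $p(\alpha)<\delta$ for all $\alpha\in\operatorname{dom}p\cap\delta$.} Pick $n>m$ with $\beta(n-1)$ above these finitely many values $p(\alpha)$. The interval $[\beta(n-1),\beta(n)]$ lies above the intervals of $p$ that start below $\delta$, and below $\delta$, hence below the other intervals of $p$. So $q=p\cup\{(\beta(n-1),\beta(n))\}$ is a condition, and it blocks $\beta$ at $n$.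

(b) Unboundedness is immediate. If $q\in H$ and $\alpha\in\operatorname{dom}q$, then $C\cap(\alpha,q(\alpha)]=\emptyset$: for $\gamma\in C$, $\gamma\neq\alpha$, some $r\in H$ extending $q$ has both $\alpha$ and $\gamma$ in its domain, so $\gamma\notin[\alpha,q(\alpha)]$. Hence $C\cap\Delta_n(\beta)=\emptyset$ whenever some $q\in H$ blocks $\beta$ at $n$.
\end{proof}

\begin{remark}
The Proper Forcing Axiom PFA is the statement of $\mathrm{MA}_{\omega_1}$ with ``proper'' in place of ``ccc''. It implies $\mathrm{MA}_{\omega_1}$. It also implies $\neg\mathrm{BG}$: given $\mathcal A$ of size at most $\omega_1$, apply it to $\mathbb C$ and the $\omega_1$ dense sets $D_{\beta,m}$ ($\beta\in\mathcal A$, $m\geq 1$) and $D'_\varepsilon$; by Lemma~\ref{lem:block}(b), $\mathcal A$ does not witness Lemma~\ref{lem:forms}(iii). So under PFA an ideal as in Theorem~\ref{thm:ideal} exists. The iteration below obtains the two consequences that we need from ZFC alone, using that all posets involved have size at most $\omega_1$.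
\end{remark}

\subsection{The iteration}

One step with $\mathbb C$ defeats the families in the ground model only. We iterate $\omega_2$ times, with countable support since $\mathbb C$ is merely proper, and arrange that every object of size $\omega_1$ appears at an intermediate stage.

\begin{proof}[Proof of Theorem~\ref{thm:con}]
Let $V\models\mathrm{CH}+2^{\omega_1}=\omega_2$. Call a poset \emph{small} if its underlying set is a subset of $\omega_1$ and $0$ is its largest element; it is coded by its order, a subset of $\omega_1\times\omega_1$. We define a countable support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ with limit $P_{\omega_2}$, in which each $\dot Q_\alpha$ is forced to be small and proper. For even $\alpha$, $\dot Q_\alpha$ is a small copy of $\mathbb C$. For odd $\alpha$, a bookkeeping described in (F3) hands over a name for a subset of $\omega_1\times\omega_1$, and $\dot Q_\alpha$ names this set if it is a small ccc poset in the extension by $P_\alpha$, and the trivial poset $\{0\}$ otherwise. We use the following facts.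
\begin{itemize}
\item[(F1)] Each $P_\alpha$, $\alpha\le\omega_2$, is proper (Shelah), so $\omega_1$ is preserved.
\item[(F2)] Under CH, a countable support iteration of length at most $\omega_2$ of proper posets forced to have size at most $\aleph_1$ has the $\aleph_2$-chain condition; see \cite[Ch.~III]{Shelah} and \cite[Section~2]{Abraham}.
\item[(F3)] We take the coordinates $p(\xi)$ of conditions to be nice $P_\xi$-names for countable ordinals, given by a maximal antichain of $P_\xi$ and a map from it to $\omega_1$. We have $\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$. By induction $|P_\alpha|\le\aleph_2$ for $\alpha<\omega_2$: by (F2) antichains of $P_\xi$ have size at most $\aleph_1$, so there are at most $\aleph_2^{\aleph_1}=\aleph_2$ choices for each coordinate, and a condition has countable support. A nice $P_\alpha$-name for a subset of $\omega_1\times\omega_1$ consists of $\aleph_1$ antichains, so there are at most $\aleph_2$ such names; list them in type $\omega_2$. Fix a map from the odd ordinals below $\omega_2$ to $\omega_2\times\omega_2$ taking each value cofinally often. If its value at $\gamma$ is $(\alpha,\eta)$ with $\alpha\le\gamma$,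 the bookkeeping hands over the $\eta$-th name in the list for $P_\alpha$, and otherwise the name for $\emptyset$. So every such name is handled at some odd stage $\gamma\ge\alpha$.
\item[(F4)] Supports are countable, hence bounded in $\omega_2$, so $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$. By (F2) a nice $P_{\omega_2}$-name for a subset of $\omega_1$ involves at most $\aleph_1$ conditions, which all lie in one $P_\alpha$. So every subset of $\omega_1$ in $V[G_{\omega_2}]$, and every object coded by one, lies in some $V[G_\alpha]$ with $\alpha<\omega_2$.
\end{itemize}

\emph{$\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.} It suffices to treat small ccc posets: given any ccc poset and $\omega_1$ dense sets, intersect them with an elementary submodel of size $\omega_1$ containing them all; incompatibility is preserved, so the resulting poset is ccc and has size at most $\omega_1$. Let $Q$ be a small ccc poset and let $D_\xi$, $\xi<\omega_1$, be dense in $Q$. By (F4), $Q$ and $\langle D_\xi:\xi<\omega_1\rangle$ lie in some $V[G_\alpha]$, and by (F3) a name for $Q$ is handled at an odd stage $\gamma\ge\alpha$. The poset $Q$ is ccc in $V[G_\gamma]$, because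 by (F1) an uncountable antichain there would remain an uncountable antichain in $V[G_{\omega_2}]$. So $Q_\gamma=Q$, and $V[G_{\gamma+1}]$ contains a $V[G_\gamma]$-generic filter on $Q$, which meets every $D_\xi$.

\emph{$\mathrm{BG}$ fails in $V[G_{\omega_2}]$.} Let $\mathcal A\subseteq\omega_1^\omega$ with $|\mathcal A|\le\omega_1$. An enumeration of $\mathcal A$ is a subset of $\omega_1\times\omega\times\omega_1$, so $\mathcal A\in V[G_\alpha]$ for some $\alpha<\omega_2$ by (F4). Let $\gamma\ge\alpha$ be even. The generic filter on $\mathbb C$ added at stage $\gamma$ meets all $D'_\varepsilon$ and all $D_{\beta,m}$ with $\beta\in\mathcal A$, since these sets lie in $V[G_\gamma]$ and are dense by Lemma~\ref{lem:block}(a). By Lemma~\ref{lem:block}(b) it yields an unbounded $C\subseteq\omega_1$ that misses infinitely many jumps of each $\beta\in\mathcal A$, and this remains true in $V[G_{\omega_2}]$. So no family witnesses Lemma~\ref{lem:forms}(iii).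
\end{proof}

\section{Preservation in ZFC}\label{sec:zfc}

Throughout this section $\kappa$ is regular uncountable.

\subsection{Pure decision and selections}

\begin{lemma}\label{lem:pure}
If $T\in\mathbb{NB}(\kappa)$ and $T\Vdash\dot a\in\omega$, then some pure extension of $T$ decides $\dot a$.
\end{lemma}

\begin{proof}
Let $s$ be the stem of $T$. Call $t\in T$ with $s\subseteq t$ \emph{good} if some condition $S\le T^{[t]}$ with stem $t$ decides $\dot a$, and \emph{bad} otherwise. Suppose that $\kappa$ many immediate successors $u$ of $t$ are good, witnessed by $S_u$. As $\kappa$ is regular and uncountable, $\kappa$ many of these $S_u$ force the same value $k$. Their union $S$ is a condition with stem $t$. Every extension of $S$ has an extension whose stem properly extends $t$ and hence extends one of these $u$; that condition lies below $S^{[u]}=S_u$. So $S\Vdash\dot a=k$, and $t$ is good. Consequently, all but fewer than $\kappa$ immediate successors of a bad node are bad.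

Suppose $s$ is bad. Then the set $S$ of all $t\in T$ such that every $u$ with $s\subseteq u\subseteq t$ is bad is a pure extension of $T$. Some $S'\le S$ decides $\dot a$. Its stem $t$ extends $s$ and lies in $S$, so it is bad; but $S'\le T^{[t]}$ shows that $t$ is good, a contradiction.
\end{proof}

The lemma applies to names for elements of any countable set in $V$, such as $\dot x{\restriction}n$ for a name $\dot x$ for a real. Repeating it gives pure extensions $S_0\ge S_1\ge\cdots$ that decide longer and longer initial segments of $\dot x$, and so a ground-model \emph{guess} for $\dot x$. The sequence need not have a lower bound, and the guess may be wrong.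

\begin{example}
Partition $\kappa$ into sets $P_0,P_1,\dots$ of size $\kappa$, and let $\dot x(j)=1$ if $b(0)\in P_j$ and $\dot x(j)=0$ otherwise. The tree $S_i=\{t\in\kappa^{<\omega}:t=\emptyset\text{ or }t(0)\notin P_0\cup\dots\cup P_{i-1}\}$ has empty stem and forces that $\dot x{\restriction}i$ is zero. The guess is the zero sequence, $\bigcap_iS_i=\{\emptyset\}$, and $\dot x$ is forced to be nonzero.
\end{example}

So at each node we must choose a finite depth $i$ to which we trust the guess, and everything above the node, including later guesses, depends on $i$. On the other hand, we want to see all guesses before choosing any depth, in order to put them into one set of the ideal. We therefore carry out the construction for all choices at once.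

\emph{The system.} Fix a condition $T$ with stem $s$, a name $\dot x$ with $T\Vdash\dot x\in\omega^\omega$, and integers $n_0\le n_1\le\cdots$ tending to infinity. A \emph{position} is a finite sequence $p=\langle(i_0,\alpha_0),\dots,(i_{j-1},\alpha_{j-1})\rangle$ with $i_m<\omega$ and $\alpha_m<\kappa$; its length is $|p|=j$. There are $\kappa$ positions. By recursion on $|p|$ we define conditions $T_p$ with stem $s_p$, starting with $T_\emptyset=T$. Given $T_p$, use Lemma~\ref{lem:pure} to obtain pure extensions $T_p\ge S_{p,0}\ge S_{p,1}\ge\cdots$ such that $S_{p,i}$ decides $\dot x{\restriction}n_i$. The decided values cohere because the conditions decrease, so there is $x_p\in\omega^\omega$ with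
\[
S_{p,i}\Vdash\dot x{\restriction}n_i=x_p{\restriction}n_i\qquad(i<\omega).
\]
For each $i$, enumerate the immediate successors of $s_p$ in $S_{p,i}$ injectively as $\langle s_{p^\frown(i,\alpha)}:\alpha<\kappa\rangle$, and let $T_{p^\frown(i,\alpha)}=(S_{p,i})^{[s_{p^\frown(i,\alpha)}]}$. Then $|s_p|=|s|+|p|$, and $s_{p\restriction j}=s_p{\restriction}(|s|+j)$ and $T_p\le T_{p\restriction j}$ for $j\le|p|$.

\emph{Selections.} A \emph{selection} assigns to every position $p$ a depth $i(p)<\omega$ and a set $A_p\subseteq\kappa$ of size $\kappa$. Let $Q$ be the set of positions $p$ with $i_m=i(p{\restriction}m)$ and $\alpha_m\in A_{p\restriction m}$ for all $m<|p|$; it is closed under initial segments. Let $U$ be the set of all initial segments of the nodes $s_p$, $p\in Q$.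

\begin{lemma}\label{lem:selection}
For every selection, $U$ is a pure extension of $T$, the map $p\mapsto s_p$ is an isomorphism of $(Q,\subseteq)$ onto $\{t\in U:s\subseteq t\}$, and $U^{[s_p]}\le S_{p,i(p)}$ for $p\in Q$. If $U\in G$ and $p_j\in Q$ is the position with $s_{p_j}=b{\restriction}(|s|+j)$, then $p_0=\emptyset$, $p_{j+1}={p_j}^\frown(i(p_j),\alpha)$ for some $\alpha\in A_{p_j}$, and in $V[G]$
\begin{equation}\label{eq:read}
\dot x{\restriction}n_{i(p_j)}=x_{p_j}{\restriction}n_{i(p_j)}\qquad\text{for all }j<\omega.
\end{equation}
\end{lemma}

\begin{proof}
\emph{Injectivity}, by induction on length. Let $p,q\in Q$ with $s_p=s_q$. Then $|p|=|q|$; let this length be $j+1$. We have $s_{p\restriction j}=s_{q\restriction j}$, so $p{\restriction}j=q{\restriction}j=r$ by induction. Both last pairs have first coordinate $i(r)$, and their second coordinates agree because the enumeration of the successors of $s_r$ in $S_{r,i(r)}$ is injective.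

\emph{Structure of $U$.} If $s\subseteq t\subseteq s_q$ with $q\in Q$, then $t=s_{q\restriction(|t|-|s|)}$, so the map is onto. If $p,q\in Q$ and $s_p\subseteq s_q$, then $s_p=s_{q\restriction|p|}$, so $p\subseteq q$. Hence the map is an isomorphism, and the immediate successors of $s_p$ in $U$ are exactly the $\kappa$ nodes $s_{p^\frown(i(p),\alpha)}$, $\alpha\in A_p$. As $s_q\in T_q\subseteq T$, the tree $U$ is a pure extension of $T$.

Let $p\in Q$. Initial segments of $s_p$ lie in $S_{p,i(p)}$, whose stem is $s_p$. A node of $U$ properly extending $s_p$ is $s_q$ for some $q\in Q$ extending some $p^\frown(i(p),\alpha)$, so it lies in $T_q\subseteq T_{p^\frown(i(p),\alpha)}\subseteq S_{p,i(p)}$. Thus $U^{[s_p]}\le S_{p,i(p)}$.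

If $U\in G$, then $b\in[U]$ and $U^{[s_{p_j}]}\in G$ by Lemma~\ref{lem:generic}(a). The form of $p_0$ and $p_{j+1}$ follows from the isomorphism, and \eqref{eq:read} holds because $S_{p_j,i(p_j)}\in G$.
\end{proof}

To prove that the covering of $\mathcal I$ is preserved it suffices, by density, to find for each $T$ and $\dot x$ an extension of $T$ forcing $\dot x$ into a Borel member of $\mathcal I$.

\subsection{Ideals with a $G_\delta$ base}

An open set that contains a guess contains everything close to it, and a $G_\delta$ set imposes one open condition per level of the tree. For $y\in\omega^{<\omega}$ let $[y]$ be the basic clopen set of reals extending $y$.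

\begin{proof}[Proof of Theorem~\ref{thm:gdelta}]
Build the system with $n_i=i$. The set of all guesses $x_p$ has size at most $\kappa<\operatorname{non}(\mathcal I)$, so it belongs to $\mathcal I$ and is contained in some $N=\bigcap_jO_j\in\mathcal I$ with $O_j$ open. For each position $p$ choose $i(p)$ with $[x_p{\restriction}i(p)]\subseteq O_{|p|}$, and let $A_p=\kappa$. If $U\in G$, then \eqref{eq:read} and (A1) give $\dot x\in[x_{p_j}{\restriction}i(p_j)]\subseteq O_j$ for all $j$, since $|p_j|=j$. So $U\Vdash\dot x\in N$. The null ideal of a Borel probability measure on $\omega^\omega$ is proper and has a $G_\delta$ base by outer regularity.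
\end{proof}

\subsection{The meager ideal}

If the guesses are only contained in a union $\bigcup_kN_k$ of closed sets, then along the generic branch $x_{p_j}$ may lie in $N_{k_j}$ with $k_j\to\infty$, and nothing keeps $\dot x$ in the union; by Theorem~\ref{thm:ideal} this cannot be repaired for arbitrary ideals. For $\mathcal M$ we use closed nowhere dense sets of a special form. Partition $\omega$ into consecutive finite intervals $J_0,J_1,\dots$, and for $g\in\omega^\omega$ and $k<\omega$ let
\[
B_{g,k}=\{y\in\omega^\omega:y{\restriction}J_l\ne g{\restriction}J_l\text{ for all }l\ge k\}.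
\]
This set is closed, and it is nowhere dense because every finite sequence extends to one that agrees with $g$ on a later interval $J_l$ with $l\ge k$. A suitable $g$ comes from Bartoszy\'nski's theorem \cite[Theorem~2.4.7]{BJ}: if $\mathcal F\subseteq\omega^\omega$ and $|\mathcal F|<\operatorname{non}(\mathcal M)$, there is $g\in\omega^\omega$ such that every $f\in\mathcal F$ satisfies $f(n)\ne g(n)$ for all but finitely many $n$.

With $n_i=\min J_i$, equation \eqref{eq:read} says that $\dot x$ agrees with $x_{p_j}$ on $J_l$ for $l<i(p_j)$. We shall use $x_{p_j}$ for the intervals with $i(p_{j-1})\le l<i(p_j)$. So we need the guess $x_{p^\frown(i,\alpha)}$ to differ from $g$ on every $J_l$ with $l\ge i$, where $i$ is the very depth on which this guess depends. If $g$ is merely eventually different from each guess, the threshold for $x_{p^\frown(i,\alpha)}$ may exceed $i$ for every $i$. We break this circle by merging the countably many guesses $x_{p^\frown(i,\alpha)}$, $i<\omega$, into one real, in which the $i$-th guess owns the $i$-th point of each interval $J_j$ with $j\ge i$. One threshold $m$ then serves all $i$, and we take $i=m$.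

\begin{proof}[Proof of Theorem~\ref{thm:meager}]
Let $J_j=\{l^j_0<\dots<l^j_j\}$ have $j+1$ elements, and build the system with $n_i=\min J_i$. For a position $p$ and $\alpha<\kappa$ define $f_{p,\alpha}\in\omega^\omega$ by
\[
f_{p,\alpha}(l^j_i)=x_{p^\frown(i,\alpha)}(l^j_i)\qquad(i\le j<\omega).
\]
There are at most $\kappa<\operatorname{non}(\mathcal M)$ such functions, so there is $g$ eventually different from all $f_{p,\alpha}$ and from $x_\emptyset$. Choose $m(p,\alpha)\ge|p|$ such that $f_{p,\alpha}(l)\ne g(l)$ for all $l\in J_j$ with $j\ge m(p,\alpha)$. For $m=m(p,\alpha)$ and $j\ge m$ the point $l^j_m$ exists, and $x_{p^\frown(m,\alpha)}(l^j_m)=f_{p,\alpha}(l^j_m)\ne g(l^j_m)$. Hence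
\begin{equation}\label{eq:diag}
x_{p^\frown(m,\alpha)}{\restriction}J_j\ne g{\restriction}J_j\qquad\text{for all }j\ge m=m(p,\alpha).
\end{equation}
As $\kappa$ is regular and uncountable, for each $p$ there are $A_p\subseteq\kappa$ of size $\kappa$ and $i(p)\ge|p|$ with $m(p,\alpha)=i(p)$ for all $\alpha\in A_p$. Let $U$ be the tree of this selection, and fix $k$ with $x_\emptyset{\restriction}J_l\ne g{\restriction}J_l$ for all $l\ge k$. We claim $U\Vdash\dot x\in B_{g,k}$.

Let $U\in G$ and $l\ge k$. Since $i(p_j)\ge j$, there is a least $j$ with $l<i(p_j)$. Then $J_l\subseteq n_{i(p_j)}$, so $\dot x{\restriction}J_l=x_{p_j}{\restriction}J_l$ by \eqref{eq:read}. If $j=0$, then $p_j=\emptyset$ and $x_\emptyset{\restriction}J_l\neq g{\restriction}J_l$ because $l\ge k$. If $j>0$, then $l\ge i(p_{j-1})$ by minimality, and $p_j={p_{j-1}}^\frown(i(p_{j-1}),\alpha)$ with $\alpha\in A_{p_{j-1}}$, so that $m(p_{j-1},\alpha)=i(p_{j-1})$; now \eqref{eq:diag} gives $x_{p_j}{\restriction}J_l\ne g{\restriction}J_l$. In both cases $\dot x{\restriction}J_l\ne g{\restriction}J_l$.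
\end{proof}

\section{BG is the criterion}\label{sec:criterion}

Give $\omega_1^\omega$ the product of the discrete topologies. We use Borel determinacy (Martin) in the following form: if two players alternately choose elements of an arbitrary set, subject to rules that always leave a legal move, and the payoff set is Borel in the space of infinite runs with the product of discrete topologies, then one of the players has a winning strategy.

\begin{lemma}\label{lem:dichotomy}
Let $B'\subseteq\omega_1^\omega$ be Borel. Then either there is $\varphi:\omega_1^{<\omega}\to\omega_1$ such that no $\beta\in B'$ follows $\varphi$, or there is an $\omega_1$-Namba tree $Z$ with empty stem and $[Z]\subseteq B'$.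
\end{lemma}

\begin{proof}
In round $n$ player I plays $\xi_n<\omega_1$, and player II answers with $\alpha_n$ such that $\xi_n\le\alpha_n<\omega_1$. Player II wins if $\langle\alpha_n:n<\omega\rangle\in B'$. The map from runs to $\langle\alpha_n:n<\omega\rangle$ is continuous, so the payoff is Borel and the game is determined.

Suppose I has a winning strategy $\sigma$. Let $\varphi(u)$ be the move of $\sigma$ after II has played $u$, if $u$ is a legal sequence of answers to $\sigma$, and $0$ otherwise. If $\beta$ follows $\varphi$, then by induction every $\beta{\restriction}n$ is legal against $\sigma$, so $\beta$ is the play of II in a run won by I, and $\beta\notin B'$.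

Suppose II has a winning strategy $\tau$. We define $Z$ level by level, and for each $u\in Z$ a sequence $\xi^u\in\omega_1^{|u|}$ of moves of I to which $\tau$ answers $u$. Start with $\emptyset\in Z$ and $\xi^\emptyset=\emptyset$. Let $u\in Z$. After the moves $\xi^u$, the answer of $\tau$ to a next move $\xi$ is at least $\xi$, so the set of answers that occur is unbounded in $\omega_1$, hence uncountable. For each such answer $\alpha$ put $u^\frown\alpha$ into $Z$ and let $\xi^{u^\frown\alpha}={\xi^u}^\frown\xi$ for the least $\xi$ that produces $\alpha$. Then $Z$ is a Namba tree with empty stem. If $\beta\in[Z]$, then $\beta$ is the play of $\tau$ against $\bigcup_n\xi^{\beta\restriction n}$, so $\beta\in B'$.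
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
(a) Let $\mathcal A$ be as in Lemma~\ref{lem:forms}(ii). Let $T$ have stem $s$ and let $T\Vdash\dot x\in\omega^\omega$.

\emph{Reading $\dot x$ continuously.} Build the system of Section~\ref{sec:zfc} for $\kappa=\omega_1$ with $n_i=i$, and take the selection $i(p)=|p|$, $A_p=\omega_1$, with tree $U$. The set $Q$ consists of the positions $p(u)=\langle(m,u(m)):m<|u|\rangle$ for $u\in\omega_1^{<\omega}$. Put $\pi(u)=s_{p(u)}$ and $h(u)=x_{p(u)}{\restriction}|u|\in\omega^{|u|}$. By Lemma~\ref{lem:selection}, $\pi$ is an isomorphism of $\omega_1^{<\omega}$ onto $\{t\in U:s\subseteq t\}$ and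
\[
U^{[\pi(u)]}\Vdash\dot x{\restriction}|u|=h(u).
\]
If $u\subseteq v$, then $U^{[\pi(v)]}\le U^{[\pi(u)]}$, so $h(u)\subseteq h(v)$. Hence $H(\beta)=\bigcup_nh(\beta{\restriction}n)$ defines a continuous map $H:\omega_1^\omega\to\omega^\omega$.

\emph{Capturing a subtree.} The set $H[\mathcal A]$ has size at most $\omega_1<\operatorname{non}(\mathcal I)$, so it is contained in a Borel set $B\in\mathcal I$. The set $B'=H^{-1}[B]$ is Borel and contains $\mathcal A$. Every $\varphi$ is followed by some $\beta\in\mathcal A\subseteq B'$, so the first alternative of Lemma~\ref{lem:dichotomy} fails; this is the only use of BG. Let $Z$ be as in the second alternative, and let $U'$ be the set of initial segments of the nodes $\pi(u)$, $u\in Z$. As $\pi$ is an isomorphism, $U'$ is a pure extension of $U$.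

\emph{Passing to the extension.} Let $W$ be the tree given by (A3) for $B$, and let
\[
Y=\{(u,w):u\in Z,\ w\in\omega^{|u|},\ (h(u),w)\in W\},
\]
ordered by extension in both coordinates. An infinite branch of $Y$ in $V$ would give $\beta\in[Z]$ and $z\in\omega^\omega$ with $(H(\beta){\restriction}n,z{\restriction}n)\in W$ for all $n$, that is, $H(\beta)\notin B$, contrary to $[Z]\subseteq B'$. By (A2), $Y$ has no infinite branch in $V[G]$. Let $U'\in G$. Then $b\in[U']$, so $b{\restriction}(|s|+j)=\pi(u_j)$ with $u_j\in Z$, $|u_j|=j$ and $u_j\subseteq u_{j+1}$, and $\dot x{\restriction}j=h(u_j)$ because $U^{[\pi(u_j)]}\in G$. If $\dot x\notin B$, then (A3) gives $z\in V[G]$ with $(h(u_j),z{\restriction}j)\in W$ for all $j$, and $\langle(u_j,z{\restriction}j):j<\omega\rangle$ is an infinite branch of $Y$, which is impossible. So $U'\Vdash\dot x\in B$.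

(b) If BG holds, apply (a). If BG fails, Theorem~\ref{thm:ideal} gives an ideal whose covering is not preserved.
\end{proof}

\begin{corollary}
Assume that $\mathrm{ZFC}$ is consistent. The statement ``$\mathbb{NB}(\omega_1)$ preserves the covering of every proper $\sigma$-ideal $\mathcal I$ on $\omega^\omega$ with a Borel base and $\omega_1<\operatorname{non}(\mathcal I)$'' is independent of $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:criterion}(b) we need models of $\mathrm{MA}_{\omega_1}$ with and without BG. Theorem~\ref{thm:con} gives the latter. For the former, take a ccc extension of the constructible universe $L$ that satisfies $\mathrm{MA}_{\omega_1}$, obtained by the standard finite support iteration. In $L$, CH holds and hence BG, and BG persists to the extension by Proposition~\ref{prop:BG}(c).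
\end{proof}

\begin{thebibliography}{9}

\bibitem{Abraham}
Abraham, \emph{Proper forcing}, in: Handbook of Set Theory.

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory}.

\bibitem{Namba}
\emph{Preservation Theorems For Namba Forcing},
\texttt{http://www.matmor.unam.mx/\%7Emichael/preprints\_files/Namba.pdf}

\bibitem{Shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
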